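\title{Lov\'asz--Saks--Schrijver ideals of complete graphs need not be radical}

\begin{abstract}
The Lov\'asz--Saks--Schrijver ideal $L_{\mathbb K}(K_N,d)$ of the complete graph is generated by the equations saying that $N$ vectors of length $d$ are pairwise orthogonal. It has been conjectured to be radical for all $N$ and $d$ in characteristic $0$. We show that $L_{\mathbb K}(K_N,N+4)$ is not radical for every $N\ge 15$ and every field $\mathbb K$ of characteristic $0$. The obstruction comes from quadrics through general points of a projective space. We also prove that the ideal is a radical complete intersection for large $d$, and deduce that the least $d_0$ such that it is radical for all $d\ge d_0$ equals $2N-2\sqrt{2N}+O(1)$.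
\end{abstract}

\section{Pairwise orthogonal vectors}\label{sec:intro}

Let $\mathbb K$ be a field, let $N,d\ge1$ be integers, and let $\mathbb K[X]$ be the polynomial ring in the entries of a generic $N\times d$ matrix $X=(x_{ik})$. We regard the rows of $X$ as vectors $x_1,\dots,x_N$ of length $d$ and write $x_i\cdot x_j=\sum_{k=1}^d x_{ik}x_{jk}$. For a simple graph $G$ on $[N]=\{1,\dots,N\}$, the \emph{Lov\'asz--Saks--Schrijver ideal} is
\[
L_{\mathbb K}(G,d)=\bigl(x_i\cdot x_j:\ \{i,j\}\text{ an edge of }G\bigr)\subseteq \mathbb K[X].
\]
Its zeros are the assignments of vectors to the vertices in which adjacent vertices receive orthogonal vectors. For the complete graph $K_N$ the generators are the off-diagonal entries of $XX^{\top}$, and the zeros are the $N$-tuples of pairwise orthogonal vectors. By the Nullstellensatz, $L_{\mathbb K}(K_N,d)$ is radical exactly when every polynomial in $\mathbb K[X]$ that vanishes on all such tuples over $\overline{\mathbb K}$ is a combination of the products $x_i\cdot x_j$.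

The simplest cases are all radical. For $d=1$ the ideal $L_{\mathbb K}(G,1)$ is a squarefree monomial ideal. For $d=2$ and $\operatorname{char}\mathbb K\ne2$, the ideal $L_{\mathbb K}(G,2)$ is radical for every graph $G$ by a result of Herzog et al. For $N=2$ the ideal is generated by one polynomial of degree at most one in each variable, and such a polynomial has no multiple factor. For $d$ large compared with $N$ the ideal is radical again, by Theorem~\ref{thm:ci} below. It is natural to guess that nothing changes in between, and this is the conjecture posed in~\cite{LSS}: \emph{the ideal $L_{\mathbb K}(K_N,d)$ is radical for all $N$ and $d$, at least when $\operatorname{char}\mathbb K=0$.} Let $a(N)$ be the smallest integer $d_0\ge1$ such that $L_{\mathbb K}(K_N,d)$ is radical for every $d\ge d_0$. The conjecture says that $a(N)=1$.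

We disprove it. From now on $\mathbb K$ is an arbitrary field of characteristic $0$, and $n$ is an auxiliary integer, not the number of vertices.

\begin{theorem}\label{thm:nonrad}
Let $n,N$ be positive integers with $\frac{n(n+1)}3<N\le\frac{n(n-1)}2$, and put $d=2(N-n)+1$. Then $L_{\mathbb K}(K_N,d)$ is not radical.
\end{theorem}

The inequality $\frac{n(n+1)}3<\frac{n(n-1)}2$ holds exactly when $n\ge6$. For $n=6$ the range is $14<N\le15$, so $L_{\mathbb K}(K_{15},19)$ is not radical.

\begin{theorem}\label{thm:step}
If $L_{\mathbb K}(K_N,d)$ is not radical, then $L_{\mathbb K}(K_{N+1},d+1)$ is not radical.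
\end{theorem}

\begin{theorem}\label{thm:ci}
Let $n\ge1$. Suppose that
\begin{itemize}
\item[(i)] $N\ge\binom n2+1$ and $d\ge 2N-2n+1$, or
\item[(ii)] $N\ge\binom{n+1}2$ and $d\ge 2N-2n$.
\end{itemize}
Then $L_{\mathbb K}(K_N,d)$ is a radical complete intersection.
\end{theorem}

In particular $a(N)$ is finite. The three theorems together almost determine it.

\begin{corollary}\label{cor:asym}
Let $n$ be the positive integer with $\binom n2<N\le\binom{n+1}2$.
\begin{enumerate}
\item For every $N\ge15$ the ideal $L_{\mathbb K}(K_N,N+4)$ is not radical, so $a(N)\ge N+5$ and the conjecture fails for $K_N$.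
\item If $N=\binom{n+1}2$ and $n\ge5$, then $a(N)=2N-2n$. For example, $a(15)=20$.
\item If $N=\binom n2+1$ and $n\ge6$, then $a(N)=2N-2n+1$.
\item If $N>\frac{(n+1)(n+2)}3$, which is automatic for $N\ge37$, then $2N-2n\le a(N)\le 2N-2n+1$. Hence $a(N)=2N-2\sqrt{2N}+O(1)$.
\end{enumerate}
\end{corollary}

The source of the difficulty is isotropy. A vector $x$ is \emph{isotropic} if $x\cdot x=0$, and a subspace is \emph{totally isotropic} if any two of its vectors are orthogonal. Pairwise orthogonal nonisotropic vectors are linearly independent, and at such a tuple the equations $x_i\cdot x_j=0$ have independent differentials. Over an algebraically closed field, however, many of the $x_i$ can lie in one totally isotropic subspace and be linearly dependent. Theorem~\ref{thm:nonrad} studies an open set that contains tuples lying in a maximal totally isotropic subspace; there the equations reduce to the quadrics through $N$ general points of $\mathbb P^{n-1}$ (Sections~\ref{sec:example}--\ref{sec:quadrics}). Theorem~\ref{thm:step} splits off one general vector (Section~\ref{sec:step}). Theorem~\ref{thm:ci}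 shows by a dimension count that for large $d$ the degenerate tuples do no harm (Section~\ref{sec:ci}).

\section{Standard facts and reduction to a closed field}\label{sec:facts}

Put $R_{N,d}=\mathbb K[X]/L_{\mathbb K}(K_N,d)$, so that the ideal is radical if and only if $R_{N,d}$ is reduced. We use the following textbook facts; $F$ denotes a field of characteristic $0$.

\begin{itemize}
\item[(F1)] Subrings and localizations of reduced rings are reduced. If $A,A'$ are $F$-algebras and $A'\neq0$, then $A$ is a subring of $A\otimes_FA'$. If $A$ is reduced and $E/F$ is a field extension, then $A\otimes_FE$ is reduced, because $F$ is perfect.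
\item[(F2)] If $F$ is algebraically closed, every invertible symmetric $d\times d$ matrix $\Gamma$ has the form $C^{\top}C$ with $C$ invertible. The substitution $x_i\mapsto Cx_i$ is an automorphism of $F[X]$ sending $x_i\cdot x_j$ to $x_i^{\top}\Gamma x_j$. So the ring $R_{N,d}$ over $F$ may be computed with any nondegenerate symmetric bilinear form in place of the dot product.
\item[(F3)] A derivation $\partial$ of $F$ extends to a derivation of $\overline F$. (If $\alpha$ has minimal polynomial $h$, then $h'(\alpha)\neq0$, and differentiating $h(\alpha)=0$ determines $\partial\alpha$.)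
\item[(F4)] Let $F$ be algebraically closed and let $h_1,\dots,h_r\in F[t_1,\dots,t_M]$ vanish at $x\in F^M$ with linearly independent differentials there. Then the local ring of $F[t]/(h_1,\dots,h_r)$ at $x$ is regular of dimension $M-r$. In particular it is a domain, and exactly one component of the zero set passes through $x$, of dimension $M-r$.
\item[(F5)] Every minimal prime of an ideal $(h_1,\dots,h_r)\subseteq F[t_1,\dots,t_M]$ has height at most $r$. If the ideal has height $r$, it is a \emph{complete intersection}; the quotient is then Cohen--Macaulay and has no embedded primes. A Noetherian ring without embedded primes embeds in the product of its localizations at minimal primes, so it is reduced if these localizations are fields.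
\end{itemize}

The ring $R_{N,d}\otimes_{\mathbb K}\overline{\mathbb K}$ is the corresponding ring over $\overline{\mathbb K}$. By (F1) one of the two rings is reduced if and only if the other is, and they have the same dimension because the extension is integral. So all statements may be proved over $\overline{\mathbb K}$, and \emph{from now on $\mathbb K$ is algebraically closed}.

\section{Four vectors in three-space}\label{sec:example}

The mechanism of Theorem~\ref{thm:nonrad} is visible for $N=4$, $d=3$, although no counterexample arises there. By (F2) we use the form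
\[
b\bigl((p,q,z),(p',q',z')\bigr)=pq'+qp'+zz'.
\]
Call the vectors $x_1=(p_1,q_1,z_1)$ and $x'_i=(p'_i,q'_i,z'_i)$ for $i=1,2,3$, and invert $p_1$. On the plane $p=0$ the form only sees the last coordinate, so we project the $x'_i$ to this plane along $x_1$:
\[
s_i=p'_i/p_1,\qquad y_i=x'_i-s_ix_1=(0,\ast,\zeta_i),\qquad \zeta_i=z'_i-s_iz_1 .
\]
Put $\theta=b(x_1,x_1)=2p_1q_1+z_1^2$ and $g_i=b(x_1,x'_i)=p_1q'_i+q_1p'_i+z_1z'_i$. Since $p_1$ is a unit, $\theta,s_i,g_i,\zeta_i$ can replace $q_1,p'_i,q'_i,z'_i$ as variables. Expanding $b(y_i,y_j)$ gives
\[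
\zeta_i\zeta_j=b(x'_i,x'_j)-s_ig_j-s_jg_i+\theta s_is_j .
\]
Three of the six relations are $g_i=0$, and modulo these the other three are $\zeta_i\zeta_j=\theta s_is_j$. The variables $p_1,z_1$ no longer occur in the relations.

Now treat the $s_i$ as constants in the field $\mathbb K(s_1,s_2,s_3)$ and put $\eta_i=\zeta_i/s_i$. The relations read $\eta_1\eta_2=\eta_1\eta_3=\eta_2\eta_3=\theta$. Eliminating $\theta$ leaves the two conics $\eta_1(\eta_2-\eta_3)$ and $\eta_2(\eta_1-\eta_3)$. At a common zero the three products $\eta_i\eta_j$ are equal. If they vanish, at most one $\eta_i$ is nonzero; otherwise all $\eta_i$ are equal. So the common zeros in $\mathbb P^2$ are the three coordinate points and $(1:1:1)$, one point for each of the four vectors.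

If $R_{4,3}$ is reduced, the two conics must generate the whole ideal of these four points. We test this in degree $3$. The cubics through four points form a space of dimension at least $10-4=6$, and two conics generate at most $2\cdot3=6$ dimensions of cubics. The count just balances, in agreement with Theorem~\ref{thm:ci}(i) for $n=3$. For $N=15$, $d=19$ the same construction produces six quadrics whose common zeros are $15$ points of $\mathbb P^5$. The cubics through these points have dimension at least $56-15=41$, while six quadrics generate at most $6\cdot6=36$ dimensions of cubics. This is the counterexample.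

\section{A local model for odd $d$}\label{sec:model}

We carry out the change of variables in general, with $w$ vectors in the role of $x_1$.

\begin{proposition}\label{prop:model}
Let $w,n\ge1$, $N=w+n$ and $d=2w+1$. Let $\theta_a$, $s_{ai}$, $\zeta_i$ $(1\le a\le w,\ 1\le i\le n)$ be variables and
\[
A=\mathbb K[\theta_a,s_{ai},\zeta_i]\Big/\Big(\zeta_i\zeta_j-\sum_{a=1}^w\theta_as_{ai}s_{aj}:\ 1\le i<j\le n\Big).
\]
Then a localization of $R_{N,d}$ is isomorphic to $A\otimes_{\mathbb K}A'$ for a nonzero $\mathbb K$-algebra $A'$. In particular, if $R_{N,d}$ is reduced, then $A$ is reduced.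
\end{proposition}

\begin{proof}
Write vectors of length $d$ as $x=(p,q,z)$ with $p,q$ columns of length $w$ and $z$ a scalar, and use by (F2) the form $b(x,x')=p\cdot q'+q\cdot p'+zz'$. Call the first $w$ vectors $x_a=(p_a,q_a,z_a)$ and the last $n$ vectors $x'_i=(p'_i,q'_i,z'_i)$. Let $P=[p_1\cdots p_w]$, $Q=[q_1\cdots q_w]$, $z=(z_1,\dots,z_w)^{\top}$ and $\delta=\det P$. The values of the form that involve the first $w$ vectors are the entries of
\[
H=\bigl(b(x_a,x_{a'})\bigr)_{a,a'}=P^{\top}Q+Q^{\top}P+zz^{\top},\qquad
g_i=\bigl(b(x_a,x'_i)\bigr)_a=P^{\top}q'_i+Q^{\top}p'_i+zz'_i .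
\]
After inverting $\delta$ we want these entries to be variables. Put
\[
\sigma_i=P^{-1}p'_i,\qquad \zeta_i=z'_i-z^{\top}\sigma_i,\qquad \Lambda=\tfrac12(P^{\top}Q-Q^{\top}P).
\]
The ring $\mathbb K[X][\delta^{-1}]$ is the polynomial ring over $\mathbb K[P,\delta^{-1}]$ in the entries of $Q,z,p'_i,q'_i,z'_i$. We replace successively $p'_i$ by $\sigma_i$, then $z'_i$ by $\zeta_i$, then $q'_i$ by $g_i$, and finally $Q$ by the pair $(H,\Lambda)$. In each step the new block of variables is an invertible linear function of the old block, with coefficients in $\mathbb K[P,\delta^{-1}]$, plus a polynomial in the remaining variables. For the last step, note that $H$ is symmetric, $\Lambda$ is skew, and $P^{\top}Q=\frac12(H-zz^{\top})+\Lambda$. Hence $\mathbb K[X][\delta^{-1}]$ is the polynomial ring over $\mathbb K[P,\delta^{-1}]$ in $H_{aa'}$ $(a\le a')$, $\Lambda_{aa'}$ $(a<a')$, $z$, $\sigma_i$, $\zeta_i$, $g_i$.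

It remains to express $b(x'_i,x'_j)$. Let $s_{ai}$ be the $a$th entry of $\sigma_i$. The vector $y_i=x'_i-\sum_as_{ai}x_a$ has $p$-part $p'_i-P\sigma_i=0$ and last coordinate $\zeta_i$. Therefore $b(y_i,y_j)=\zeta_i\zeta_j$, and bilinearity gives, for all $i,j$,
\begin{equation}\label{eq:gram}
\zeta_i\zeta_j=b(x'_i,x'_j)-\sigma_i\cdot g_j-\sigma_j\cdot g_i+\sigma_i^{\top}H\sigma_j .
\end{equation}
Put $\theta_a=H_{aa}$. The generators of the ideal are $H_{aa'}$ $(a<a')$, the entries of the $g_i$, and $b(x'_i,x'_j)$ for $i<j$. Modulo the first two groups, which consist of variables, \eqref{eq:gram} turns the last group into the relations of $A$. Thus $R_{N,d}[\delta^{-1}]\cong A\otimes_{\mathbb K}\mathbb K[P,\delta^{-1},\Lambda,z]$. The last assertion follows from (F1).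
\end{proof}

The case $i=j$ of \eqref{eq:gram} gives $\zeta_i^2=\beta_i+\sum_a\theta_as_{ai}^2$ modulo the relations, where $\beta_i=b(x'_i,x'_i)$. Let $e_1,\dots,e_n$ be the standard basis vectors of length $n$ and $s_a=(s_{a1},\dots,s_{an})^{\top}$. All relations together then say
\begin{equation}\label{eq:rankone}
\zeta\zeta^{\top}=\sum_{i=1}^n\beta_i\,e_ie_i^{\top}+\sum_{a=1}^w\theta_a\,s_as_a^{\top},
\end{equation}
and the $N$ coefficients on the right are the values $b(x,x)$ at the $N$ vectors. The choice $d=2w+1$ is what makes the left side a matrix of rank at most one.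

\section{Quadrics through general points}\label{sec:quadrics}

The relations of $A$ are linear in $\theta$, with coefficients depending on $S=(s_{ai})$. To eliminate $\theta$ we make these coefficients constants. Let $F_0=\mathbb K(s_{ai})$, $\Omega=\overline{F_0}$ and $A_\Omega=A\otimes_{\mathbb K[S]}\Omega$, which is the quotient of $\Omega[\theta,\zeta]$ by the relations of $A$. In this section $n\ge2$, $1\le w\le\binom n2$ and $N=w+n$. We regard $e_i,s_a$ as $N$ vectors in $\Omega^n$; they are in general position in the following two senses.

\begin{lemma}\label{lem:general}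
\begin{itemize}
\item[(a)] The $w$ vectors $(s_{ai}s_{aj})_{i<j}\in\Omega^{\binom n2}$, $a=1,\dots,w$, are linearly independent.
\item[(b)] Any $n$ of the vectors $e_1,\dots,e_n,s_1,\dots,s_w$ are linearly independent.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Substitute for $s_1,\dots,s_w$ distinct vectors of the form $e_k+e_l$ with $k<l$; this is possible since $w\le\binom n2$. For $s=e_k+e_l$ the vector $(s_is_j)_{i<j}$ is the unit vector at position $(k,l)$. So some $w\times w$ minor of the matrix $(s_{ai}s_{aj})_{a,\,i<j}$ specializes to $\pm1$ and is a nonzero polynomial.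

(b) A maximal minor of $[e_1\cdots e_n\,s_1\cdots s_w]$ is, up to sign, $1$ or a minor of the generic matrix $S$.
\end{proof}

Let $\mathfrak a\subseteq\Omega[\zeta_1,\dots,\zeta_n]$ be the ideal generated by all quadratic forms that vanish at the $N$ vectors $e_i,s_a$, let $Z(\mathfrak a)\subseteq\Omega^n$ be its zero set, and let $\mathcal U$ be the span of the matrices $e_ie_i^{\top}$ and $s_as_a^{\top}$ in the space $\operatorname{Sym}_n(\Omega)$ of symmetric matrices.

\begin{lemma}\label{lem:eliminate}
We have $A_\Omega\cong\Omega[\zeta]/\mathfrak a$, the ideal $\mathfrak a$ is generated by $\binom{n+1}2-N$ quadratic forms, and $Z(\mathfrak a)=\{\zeta\in\Omega^n:\zeta\zeta^{\top}\in\mathcal U\}$.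
\end{lemma}

\begin{proof}
For $c\in\Omega^{\binom n2}$ let $h_c(\zeta)=\sum_{i<j}c_{ij}\zeta_i\zeta_j$. The $h_c$ are exactly the quadratic forms vanishing at $e_1,\dots,e_n$. The linear map $c\mapsto(h_c(s_a))_a\in\Omega^w$ is surjective by Lemma~\ref{lem:general}(a). Its kernel $\mathcal K$ has dimension $\binom n2-w=\binom{n+1}2-N$, and $\mathfrak a=(h_c:c\in\mathcal K)$. The linear combination of the relations of $A$ with coefficients $c_{ij}$ is $h_c(\zeta)-\sum_a\theta_ah_c(s_a)$. Choose $c^{(1)},\dots,c^{(w)}$ mapping to the unit vectors of $\Omega^w$; together with a basis of $\mathcal K$ they form a basis of $\Omega^{\binom n2}$. So the relations generate the same ideal as the elements $h_{c^{(a)}}(\zeta)-\theta_a$ and $h_c(\zeta)$, $c\in\mathcal K$, and the first group eliminates $\theta$.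

Finally, $\mathcal K$ is the annihilator of the span of the vectors $(s_{ai}s_{aj})_{i<j}$. Hence $\zeta\in Z(\mathfrak a)$ if and only if $(\zeta_i\zeta_j)_{i<j}$ lies in this span, that is, if and only if $\zeta\zeta^{\top}-\sum_a\theta_as_as_a^{\top}$ is diagonal for some $\theta\in\Omega^w$.
\end{proof}

To compare $\mathfrak a$ with its radical we must know $Z(\mathfrak a)$ exactly, and a priori the quadrics could have further common zeros. The upper bound on $N$ excludes this.

\begin{proposition}\label{prop:lines}
If $N\le\binom n2$, then $Z(\mathfrak a)$ is the union of the $N$ lines $\Omega e_i$ and $\Omega s_a$.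
\end{proposition}

\begin{proof}
The lines lie in $Z(\mathfrak a)$ by the definition of $\mathfrak a$. Let $0\ne\zeta\in Z(\mathfrak a)$. By Lemma~\ref{lem:eliminate}, equation \eqref{eq:rankone} holds with some $\beta_i,\theta_a\in\Omega$. Let $v_1,\dots,v_r$ be those of the vectors $e_i,s_a$ whose coefficient in \eqref{eq:rankone} is nonzero.

Suppose first that $r\le n$. The $v_k$ are independent by Lemma~\ref{lem:general}(b), so the right side of \eqref{eq:rankone} is $V\Delta V^{\top}$ with $V=[v_1\cdots v_r]$ of rank $r$ and $\Delta$ an invertible diagonal matrix. It has rank $r$, while the left side has rank $1$. So $r=1$, and comparing column spaces shows that $\zeta\in\Omega v_1$.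

Suppose now that $r>n$; we derive a contradiction. Since the entries of $S$ are independent variables, \eqref{eq:rankone} can be differentiated with respect to them. We have no control over the derivatives of $\zeta,\beta_i,\theta_a$, so we work modulo the space in which their contributions lie. Write $u\circ v=uv^{\top}+vu^{\top}$ and let
\[
\mathcal T=\mathcal U+\{\zeta\circ u:u\in\Omega^n\}\subseteq\operatorname{Sym}_n(\Omega).
\]
The two summands have dimensions at most $N$ and $n$, and both contain $\zeta\circ\zeta=2\zeta\zeta^{\top}\ne0$. Hence $\dim\mathcal T\le N+n-1$. We claim that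
\begin{equation}\label{eq:tangent}
u\circ v_k\in\mathcal T\qquad\text{for all }u\in\Omega^n\text{ and }1\le k\le r .
\end{equation}

Let $v_k=s_a$, so $\theta_a\ne0$. Extend $\partial=\partial/\partial s_{al}$ to $\Omega$ by (F3). Then $\partial s_a=e_l$ and $\partial s_{a'}=0$ for $a'\neq a$, so applying $\partial$ to the entries of \eqref{eq:rankone} gives
\[
\zeta\circ\partial\zeta=\sum_i(\partial\beta_i)\,e_ie_i^{\top}+\sum_{a'}(\partial\theta_{a'})\,s_{a'}s_{a'}^{\top}+\theta_a\,e_l\circ s_a .
\]
Thus $e_l\circ s_a\in\mathcal T$ for every $l$, which gives \eqref{eq:tangent} for $s_a$.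

Let $v_k=e_i$, so $\beta_i\ne0$. The $e_i$ are constant, so differentiation does not move them; we move them by an infinitesimal change of coordinates instead. For an $n\times n$ matrix $E$, the linear map $M\mapsto EM+ME^{\top}$ sends $vv^{\top}$ to $(Ev)\circ v$. Take $E=e_le_i^{\top}$, so that $Ee_i=e_l$ and $Ee_{i'}=0$ for $i'\ne i$. Applying the map to \eqref{eq:rankone} gives
\[
(E\zeta)\circ\zeta=\beta_i\,e_l\circ e_i+\sum_a\theta_a\,(Es_a)\circ s_a .
\]
The left side lies in $\mathcal T$, and so does each term of the last sum by the previous case. Thus $e_l\circ e_i\in\mathcal T$ for every $l$, and \eqref{eq:tangent} is proved.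

By Lemma~\ref{lem:general}(b), $v_1,\dots,v_n$ is a basis of $\Omega^n$, so the matrices $v_k\circ v_l$ span $\operatorname{Sym}_n(\Omega)$. By \eqref{eq:tangent}, $\mathcal T=\operatorname{Sym}_n(\Omega)$. Therefore $\binom{n+1}2\le N+n-1$, that is, $N\ge\binom n2+1$, contrary to the hypothesis.
\end{proof}

Some upper bound on $N$ is needed here. For $n=3$, $N=5$ the ideal $\mathfrak a$ is generated by one quadratic form, and its zero set is a surface in $\Omega^3$.

\begin{proof}[Proof of Theorem~\ref{thm:nonrad}]
Put $w=N-n$. Since $n\ge6$, we have $N>\frac{n(n+1)}3>n$, so $1\le w\le\binom n2$, and $d=2w+1$. Suppose that $R_{N,d}$ is reduced. Then $A$ is reduced by Proposition~\ref{prop:model}. The ring $A\otimes_{\mathbb K[S]}F_0$ is a localization of $A$, and $A_\Omega$ arises from it by extending scalars from $F_0$ to $\Omega$. So $A_\Omega$ is reduced by (F1), and $\mathfrak a$ is radical by Lemma~\ref{lem:eliminate}. By the Nullstellensatz and Proposition~\ref{prop:lines}, $\mathfrak a$ is the ideal of the union of the $N$ lines.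

A cubic form vanishes on a line $\Omega v$ if and only if it vanishes at $v$, which is one linear condition. Hence $\dim\mathfrak a_3\ge\binom{n+2}3-N$. On the other hand, $\mathfrak a_3$ is spanned by the products of the $n$ variables with the quadratic generators, so $\dim\mathfrak a_3\le n\bigl(\binom{n+1}2-N\bigr)$. Together,
\[
(n-1)N\le\frac{n^2(n+1)}2-\frac{n(n+1)(n+2)}6=\frac{n(n+1)(2n-2)}6=(n-1)\,\frac{n(n+1)}3 .
\]
This gives $N\le\frac{n(n+1)}3$, contrary to the hypothesis.
\end{proof}

The two bounds on $N$ pull in opposite directions: the upper bound provides enough quadrics to cut out the $N$ lines as a set, and the lower bound leaves too few of them to generate all cubics vanishing on the lines.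

\section{Adding a vector and a coordinate}\label{sec:step}

A general vector $x_{N+1}$ of length $d+1$ is nonisotropic, and the other $N$ vectors lie in its orthogonal complement, which is a nondegenerate space of dimension $d$. The proof makes this precise over the function field of $x_{N+1}$.

\begin{proof}[Proof of Theorem~\ref{thm:step}]
Suppose that $R_{N+1,d+1}$ is reduced. Write $x_{N+1}=(u,t)$ and $x_i=(y_i,v_i)$ for $i\le N$, where $u,y_i$ have length $d$ and $t,v_i$ are scalars. After inverting $t$, the relation $x_i\cdot x_{N+1}=0$ eliminates $v_i=-(u\cdot y_i)/t$, and $x_i\cdot x_j$ becomes $y_i\cdot y_j+t^{-2}(u\cdot y_i)(u\cdot y_j)$. So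
\[
R_{N+1,d+1}[t^{-1}]\cong\mathbb K[u,t^{\pm1}][y_1,\dots,y_N]\big/\bigl(y_i^{\top}\Gamma y_j:i<j\bigr),\qquad \Gamma=I+t^{-2}uu^{\top}.
\]
Invert all nonzero elements of $\mathbb K[u,t^{\pm1}]$ and extend scalars to $\Omega'=\overline{\mathbb K(u,t)}$. By (F1) the ring $\Omega'[y_1,\dots,y_N]/(y_i^{\top}\Gamma y_j:i<j)$ is reduced. Since $\det\Gamma=1+t^{-2}\,u\cdot u$ is a nonzero rational function, (F2) identifies this ring with $R_{N,d}\otimes_{\mathbb K}\Omega'$, which contains $R_{N,d}$. Hence $R_{N,d}$ is reduced.
\end{proof}

\section{Radical complete intersections for large $d$}\label{sec:ci}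

Let $Z\subseteq(\mathbb K^d)^N$ be the set of $N$-tuples of pairwise orthogonal vectors. By (F5) every component of $Z$ has dimension at least $Nd-\binom N2$. We show that equality holds, and then find on each component a point where (F4) applies. Both steps use one computation. For a symmetric matrix $C=(c_{ik})$, the differential at a point $x$ of
$\sum_{i<k}c_{ik}\,x_i\cdot x_k+\frac12\sum_ic_{ii}\,x_i\cdot x_i=\frac12\sum_{i,k}c_{ik}\,x_i\cdot x_k$
is $\xi\mapsto\sum_k\xi_k\cdot\bigl(\sum_ic_{ik}x_i\bigr)$. Hence
\begin{equation}\label{eq:jac}
\text{this differential vanishes at $x$}\iff\sum_ic_{ik}x_i=0\ \text{ for every }k .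
\end{equation}

\subsection*{Decomposition by isotropy and rank}
By \eqref{eq:jac}, what matters at a point of $Z$ is the linear relations among its vectors, and these involve only the isotropic ones. We sort the points accordingly. For disjoint subsets $J,B\subseteq[N]$, let $Z_{J,B}$ be the set of $x\in Z$ such that $x_i$ is nonisotropic exactly for $i\in J$, and $(x_a)_{a\in B}$ is a basis of the span $W$ of the vectors $x_i$, $i\notin J$. Every point of $Z$ lies in some $Z_{J,B}$. Put
\[
j=|J|,\qquad w=|B|,\qquad m=N-j-w,\qquad D=d-j-2w,\qquad f=mD+w-\tbinom m2 .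
\]
Here $m\ge0$ counts the vectors $x_k$, $k\notin J\cup B$, which are combinations of the $x_a$, $a\in B$. Let $\mathcal F$ be the set of linearly independent tuples $(x_i)_{i\in J\cup B}$ of pairwise orthogonal vectors with $x_i$ nonisotropic for $i\in J$ and isotropic for $i\in B$. Define $\varphi\colon\mathcal F\times\mathbb K^{w\times m}\to(\mathbb K^d)^N$ by keeping the given vectors and setting $x_k=\sum_{a\in B}s_{ak}x_a$ for $k\notin J\cup B$.

\begin{lemma}\label{lem:strata}
Suppose $Z_{J,B}\ne\emptyset$. Then $D\ge0$, the map $\varphi$ is a bijection onto $Z_{J,B}$, and for every irreducible component $\mathcal F_0$ of $\mathcal F$ the closure of $\varphi(\mathcal F_0\times\mathbb K^{w\times m})$ is irreducible of dimension $Nd-\binom N2-f$.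
\end{lemma}

\begin{proof}
Let $x\in Z_{J,B}$. In a linear relation among the $x_i$, $i\in J\cup B$, the product with $x_i$ for $i\in J$ kills all other terms, so the coefficient of $x_i$ is zero; then the coefficients of the $x_a$, $a\in B$, vanish too. So $(x_i)_{i\in J\cup B}\in\mathcal F$, and $x$ has exactly one preimage under $\varphi$. Conversely, for a tuple in $\mathcal F$ the span of the $x_a$, $a\in B$, is totally isotropic and orthogonal to the $x_i$, $i\in J$, so $\varphi$ maps into $Z_{J,B}$. The orthogonal complement of the $x_i$, $i\in J$, is nondegenerate of dimension $d-j$. It contains $W$, and $W$ lies in its own orthogonal complement there, which has dimension $d-j-w$. Thus $D\ge0$.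

The set $\mathcal F$ is open in the zero set of the $\binom{j+w}2+w$ polynomials $x_i\cdot x_k$ $(i<k$ in $J\cup B)$ and $x_a\cdot x_a$ $(a\in B)$. By \eqref{eq:jac} their differentials are independent at every point of $\mathcal F$, because the vectors are independent. By (F4), $\dim\mathcal F_0=d(j+w)-\binom{j+w}2-w$. As $\varphi$ is an injective morphism, the closure of the image is irreducible of dimension $\dim\mathcal F_0+wm$. Using $j+w=N-m$ and $\binom N2-\binom{N-m}2=m(N-m)+\binom m2$, we get
\[
Nd-\tbinom N2-\dim\mathcal F_0-wm=md-m(j+w)-\tbinom m2+w-wm=mD+w-\tbinom m2 .\qedhere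
\]
\end{proof}

We call the irreducible closed sets in Lemma~\ref{lem:strata} the \emph{pieces}. They are finite in number and cover $Z$, so every irreducible component of $Z$ is a piece. The number $f$ measures how far a piece falls short of the dimension $Nd-\binom N2$. It can be negative: for $(N,d)=(15,19)$ take $j=1$, $w=9$, realized in the coordinates of Section~\ref{sec:model} by $(0,0,1)$ and $W=\{(p,0,0)\}$; then $m=5$, $D=0$ and $f=9-10=-1$.

\subsection*{The numerical estimate}

\begin{lemma}\label{lem:numbers}
Assume \textup{(i)} or \textup{(ii)} of Theorem~\ref{thm:ci} and $Z_{J,B}\neq\emptyset$. Then $f\ge0$, and $f=0$ implies $m=w=0$ or $D=0$.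
\end{lemma}

\begin{proof}
If $m=0$, then $f=w$. If $m=1$, then $f=D+w$. In both cases the assertion follows from $D,w\ge0$. Let $m\ge2$. The hypotheses bound $c=2N-d$: in case (i) $c\le2n-1$, in case (ii) $c\le2n$, and in both cases $N>\binom n2$. We therefore express $f$ through $c$. From $N=j+w+m$ and $d=j+2w+D$ we get $c=j+2m-D$ and $w=N-j-m=N-c-D+m$. Hence
\begin{equation}\label{eq:f}
f=(m-1)D+N-c-\frac{m(m-3)}2,\qquad D=j+2m-c\ge 2m-c .
\end{equation}

\emph{Case $2m\le c$.} The function $t\mapsto t(t-3)/2$ is nondecreasing on the integers $t\ge1$. In case (i), $m\le n-1$ and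
\[
N-c\ge\tbinom n2+1-(2n-1)=\frac{(n-1)(n-4)}2\ge\frac{m(m-3)}2 .
\]
In case (ii), $m\le n$ and $N-c\ge\binom{n+1}2-2n=\frac{n(n-3)}2\ge\frac{m(m-3)}2$. So $f\ge(m-1)D\geq0$ by \eqref{eq:f}, and $f=0$ forces $D=0$.

\emph{Case $2m>c$.} We show $f>0$. Inserting $D\ge2m-c$ in \eqref{eq:f} gives
\[
f\ge(m-1)(2m-c)+N-c-\frac{m(m-3)}2=N-cm+\frac{m(3m-1)}2 .
\]
If $m\le n$, use $c\le2m-1$ to get $f\ge N-\binom m2\ge N-\binom n2>0$. If $m\ge n+1$, use $c\le 2n$ to get $f\ge N+\psi(m)$ with $\psi(m)=\frac{m(3m-1-4n)}2$. Here $\psi(m+1)-\psi(m)=3m+1-2n>0$ for $m\ge n+1$, and $\psi(n+1)=\frac{(n+1)(2-n)}2=1-\binom n2$. So $f\ge N-\binom n2+1>0$.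
\end{proof}

\subsection*{Smooth points on every component}

\begin{proof}[Proof of Theorem~\ref{thm:ci}]
By Lemmas~\ref{lem:strata} and~\ref{lem:numbers}, $\dim Z\le Nd-\binom N2$. The ideal has $\binom N2$ generators, so by (F5) it is a complete intersection, $R_{N,d}$ has no embedded primes, and every component $Z_0$ of $Z$ has dimension exactly $Nd-\binom N2$. Thus $Z_0$ is a piece with $f=0$, the closure of some $\varphi(\mathcal F_0\times\mathbb K^{w\times m})$. We find a point $x\in Z_0$ at which the differentials of the generators are independent. Then the local ring of $R_{N,d}$ at $x$ is a domain by (F4), its localization at the minimal prime of $Z_0$ is a field, and $R_{N,d}$ is reduced by (F5). By \eqref{eq:jac} we must find $x\in Z_0$ such that every symmetric $N\times N$ matrix $C$ with zero diagonal whose columns are linear relations among $x_1,\dots,x_N$ is zero.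

If $m=0$, the vectors $x_1,\dots,x_N$ are independent at every point of $\varphi(\mathcal F_0)$, so $C=0$.

Let $m\ge1$. By Lemma~\ref{lem:numbers}, $D=0$, and $f=0$ gives $w=\binom m2$. Now the vectors are dependent, and only the zero diagonal can force $C=0$. Number the indices so that $J$ comes first, then $B$, then the remaining $m$ indices. Take any point of $\mathcal F_0$, a matrix $S\in\mathbb K^{w\times m}$ to be chosen, and let $x$ be the image under $\varphi$. Since the first $j+w$ vectors are independent, the space of relations is the column space of the $N\times m$ matrix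
\[
\kappa=\begin{pmatrix}0\\-S\\I_m\end{pmatrix}.
\]
A vector in this space equals $\kappa$ times the column of its last $m$ entries. So $C=\kappa C'$, where $C'$ consists of the last $m$ rows of $C$. By symmetry $C'^{\top}$ consists of the last $m$ columns of $C$, so $C'^{\top}=\kappa Y$ with $Y$ the lower right $m\times m$ block of $C$, which is symmetric. Hence $C=\kappa Y\kappa^{\top}$. The last $m$ diagonal entries of $C$ give $Y_{ii}=0$, and the diagonal entry at $a\in B$ then gives
\[
2\sum_{i<k}s_{ai}s_{ak}Y_{ik}=0 .
\]
These are $w=\binom m2$ linear equations in the $\binom m2$ unknowns $Y_{ik}$, $i<k$. Choose the rows of $S$ to be the $\binom m2$ vectors $e_i+e_k$, $i<k$, of length $m$. The equations become $2Y_{ik}=0$, so $Y=0$ and $C=0$.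
\end{proof}

The last step shows why Lemma~\ref{lem:numbers} records that $D=0$. If $f=0$ and $m,D\ge1$, then $w=\binom m2-mD<\binom m2$, and the linear system has a nonzero solution for every $S$.

\section{The threshold $a(N)$}\label{sec:threshold}

\begin{proof}[Proof of Corollary~\ref{cor:asym}]
If $L_{\mathbb K}(K_N,d)$ is not radical, then $a(N)\ge d+1$. We also use that Theorem~\ref{thm:nonrad}, with $n+1$ in place of $n$, reads:
\begin{equation}\label{eq:shift}
\tfrac{(n+1)(n+2)}3<N\le\tbinom{n+1}2\ \Longrightarrow\ L_{\mathbb K}(K_N,2N-2n-1)\text{ is not radical, so }a(N)\ge2N-2n .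
\end{equation}

(1) Apply Theorem~\ref{thm:step} repeatedly, starting from $(N,d)=(15,19)$.

(2) Theorem~\ref{thm:ci}(ii) gives $a(N)\le2N-2n$. The hypothesis of \eqref{eq:shift} is $\frac{(n+1)(n+2)}3<\frac{n(n+1)}2$, which is equivalent to $n>4$.

(3) Theorem~\ref{thm:ci}(i) gives $a(N)\le2N-2n+1$. Since $n\ge6$, Theorem~\ref{thm:nonrad} applies to $N-1=\binom n2$ vertices with $d=2(N-1-n)+1=2N-2n-1$. By Theorem~\ref{thm:step}, $L_{\mathbb K}(K_N,2N-2n)$ is not radical.

(4) The upper bound is Theorem~\ref{thm:ci}(i) and the lower bound is \eqref{eq:shift}. If $N\ge37$, then $\binom{n+1}2>36=\binom92$, so $n\ge9$. The inequality $\binom n2+1>\frac{(n+1)(n+2)}3$ is equivalent to $n^2-9n+2>0$, which holds for $n\ge9$; since $N\ge\binom n2+1$, the hypothesis is satisfied. Finally, $(n-1)^2\le n(n-1)<2N\le n(n+1)<(n+1)^2$ gives $|n-\sqrt{2N}|<1$.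
\end{proof}

\begin{remark}
The conjecture holds for $N\le4$. For $N=1$ the ideal is zero. Theorem~\ref{thm:ci} covers $N=2$, $d\ge1$ (case (i), $n=2$), $N=3$, $d\ge2$ (case (ii), $n=2$) and $N=4$, $d\ge3$ (case (i), $n=3$). The remaining cases have $d\le2$, where radicality is known, as recalled in Section~\ref{sec:intro}.
\end{remark}

Two questions are not settled here. We do not know whether some $N$ with $5\le N\le14$ gives a counterexample. For $N\ge37$ not of the form $\binom{n+1}2$ or $\binom n2+1$, Corollary~\ref{cor:asym} determines $a(N)$ up to $1$, and the value depends on whether $L_{\mathbb K}(K_N,2N-2n)$ is radical.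

\begin{thebibliography}{1}

\bibitem{LSS}
\emph{\dots\ on Lov\'asz-Saks-Schrijver ideals},
\texttt{https://thesis.unipd.it/\allowbreak retrieve/\allowbreak 8475f1f1-11e0-493b-\allowbreak ad59-a2c8c97c02c3/\allowbreak Casabella\_Laura.pdf}

\end{thebibliography}
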